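\title{First-order obstructions to a Lubin--Tate lifting in a family of Artin--Schreier curves}

\begin{abstract}
Let $p$ be a prime, $f\ge1$ (with $f>1$ if $p=2$), $e=p^f-1$ and $h=(p-1)f$. The Jacobian of the curve $y^e=x^p-x$ over $\mathbf F_p$ has a $1$-dimensional formal summand of height $h$. A certain deformation of this curve with $h-1$ parameters was conjectured to have a Jacobian with a formal summand that is the Lubin--Tate universal deformation of that formal group. We prove that this is true exactly when $f=1$ or $(p,f)=(2,2)$. In all other cases it fails already to first order in characteristic $p$: the summand cut out by the action of $\mu_e$ deforms, universally to first order, as a quotient of the formal Jacobian, but not as a subgroup. The proof computes the Kodaira--Spencer map of the family by residues and reads off the obstruction from Grothendieck--Messing theory.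
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $p$ is a prime, $f\ge1$ is an integer, and $f\ge2$ if $p=2$. Put
\[
k=\mathbf F_p,\qquad e=p^f-1,\qquad h=(p-1)f .
\]
Curves are understood through their smooth projective models. Formal groups are commutative and smooth: a $g$-dimensional formal group over a complete local ring $B$ has coordinate ring $B[[X_1,\dots,X_g]]$. A $1$-dimensional formal group over $k$ has height $h$ if the kernel of multiplication by $p$ has order $p^h$.

\subsection*{The question}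
Let $F_0$ be a $1$-dimensional formal group of height $h$ over $k$. A deformation of $F_0$ to a complete local Noetherian ring $B$ with residue field $k$ is a formal group $G$ over $B$ together with an identification of its reduction with $F_0$; a $\star$-isomorphism is an isomorphism of formal groups over $B$ that reduces to the identity of $F_0$. By Lubin--Tate theory there is a universal deformation $F_{LT}$ over $\mathbf Z_p[[t_1,\dots,t_{h-1}]]$: every deformation $G$ over $B$ is, up to $\star$-isomorphism, the base change of $F_{LT}$ along a unique continuous local homomorphism $\mathbf Z_p[[t_1,\dots,t_{h-1}]]\to B$, the \emph{classifying map} of $G$. We call $G$ itself universal if its classifying map is an isomorphism.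

Let $C_0$ be the Artin--Schreier curve
\[
C_0:\quad y^e=x^p-x\qquad\text{over }k .
\]
Its genus is $g=(p-1)(e-1)/2$; the condition $f>1$ for $p=2$ excludes the rational curve $e=1$. The Jacobian of $C_0$ has a $1$-dimensional formal summand of height $h$ \cite[Theorem 1]{T}; we reprove this in Section~\ref{sec:summand}. The universal deformation of such a summand has $h-1$ parameters, and one may ask whether it can be realized by deforming the curve. The following family was proposed for this. For $0\le r\le p-2$ and $0\le j\le f-1$ let
\[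
M_{r,j}=x^{p-1-r}\,y^{\,p^{f-1}-p^j},
\]
and let $S$ be the set of all these pairs $(r,j)$ except $(p-2,f-1)$. The omitted pair would give the monomial $x$, which already occurs. Thus $|S|=h-1$. Writing $i=rf+j$ and $u_{r,j}=u_{i+1}$, the family is
\begin{equation}\label{eq:family}
\tilde C(p,f):\quad y^e=x^p-x+\sum_{(r,j)\in S}u_{r,j}M_{r,j}
=x^p-x+\sum_{i=0}^{h-2}u_{i+1}\,x^{p-1-[i/f]}\,y^{\,p^{f-1}-p^{\,i-[i/f]f}} ,
\end{equation}
where $[t]$ is the integer part of $t$. Let $A=\mathbf Z_p[[u_1,\dots,u_{h-1}]]$, with maximal ideal $\mathfrak m_A$. Over $A$ the equation has a smooth projective model $\tilde C$ reducing to $C_0$ (Section~\ref{sec:curve}). Let $J$ be its Jacobian, $\hat J$ the formal completion of $J$ along the zero section, and $J_0$, $\hat J_0$ their reductions over $k$. In precise form the conjecture reads as follows.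

\begin{quote}
\textbf{Conjecture} (\cite[Conjecture 2]{T}). \emph{The formal group $\hat J$ has a $1$-dimensional direct summand $G$ whose reduction is the summand $F_0$ of height $h$ of $\hat J_0$, and $G$ is a universal deformation of $F_0$.}
\end{quote}

It is not required that the classifying map send $t_i$ to $u_i$.

\subsection*{What one would guess}
For $(p,f)=(3,1)$ the family is $y^2=x^3+u_1x^2-x$, and for $(p,f)=(2,2)$ it is $y^3=x^2-x+u_1xy$. Both are families of elliptic curves with supersingular special fiber, $h=2$, one parameter is needed and one is present; the conjecture holds. When $f=1$ no monomial in the sum involves $y$, so the symmetry $y\mapsto\zeta y$ of $C_0$ ($\zeta^{p-1}=1$) extends to the whole family, and a summand cut out by this symmetry deforms with the curve.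

In general the conjecture says two things: that the splitting deforms, and that it deforms universally. To first order in the parameters, the deformation of $J$ is recorded by a bilinear form $B_\partial$ on $V=H^0(C_0,\Omega^1)$, depending linearly on the tangent direction $\partial$. The summand $F_0$ cut out by the action of $\mu_e$ is recorded by a vector $\omega_0\in V$ and a subspace $W\subset V$ of dimension $h-1$. Both $k\omega_0$ and $W$ are sums of weight spaces of $\mu_e$; let $V'$ and $W'$ be the sums of the remaining weight spaces, so that $V=k\omega_0\oplus V'=W\oplus W'$. The projection $\hat J_0\to F_0$ lifts to first order in the direction $\partial$ if and only if $B_\partial(\omega_0,\cdot)$ vanishes on $W'$. For the family \eqref{eq:family} this holds in every direction, and the forms $B_\partial(\omega_0,\cdot)$ fill up $W^*$, which is the universality. This makes the conjecture attractive. But the inclusion $F_0\to\hat J_0$ lifts to first order only if $B_\partial$ vanishes on $V'\times W$, and this is a separate condition. In the smallest case beyond those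 above, $(p,f)=(2,3)$, where $C_0$ has genus $3$, the form in the direction $u_1\partial_{0,0}+u_2\partial_{0,1}$ has, in the basis $dy,\ y\,dy,\ y^2dy$, the matrix
\begin{equation}\label{eq:matrix}
\begin{pmatrix}0&0&u_1\\0&u_1&u_2\\u_1&u_2&0\end{pmatrix},\qquad
\omega_0=y^2dy,\quad V'=W=\langle dy,\,y\,dy\rangle .
\end{equation}
Here $\partial_{r,j}$ is the tangent direction of the parameter $u_{r,j}$. The last row is $(u_1,u_2,0)$, so the quotient deforms universally. The entry $u_1$ in the center lies in the block $V'\times W$, and the subgroup does not deform.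

\subsection*{Results}
Put $R_1=A/(p,\mathfrak m_A^2)$.

\begin{theorem}\label{thm:A}
Let $f\ge2$ and $(p,f)\ne(2,2)$. There is no pair $(G,i)$ consisting of a $1$-dimensional formal group $G$ over $A$ whose reduction has height $h$ and which is a universal deformation of its reduction, and a homomorphism $i:G\to\hat J$ whose reduction is injective on tangent spaces. In particular (taking for $i$ the inclusion of a direct summand) the Conjecture fails, whichever $1$-dimensional summand of $\hat J_0$ of height $h$ is called $F_0$.
\end{theorem}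

\begin{theorem}\label{thm:B}
If $f=1$ (so $p\ge3$) or $(p,f)=(2,2)$, then $\hat J_0$ has a unique $1$-dimensional summand $F_0$ of height $h$. It lifts to a direct summand $G$ of $\hat J$, and $G$ is a universal deformation of $F_0$. Hence the Conjecture holds if and only if $f=1$ or $(p,f)=(2,2)$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $F_0\subset\hat J_0$ be the summand cut out by the action of $\mu_e$ (Section~\ref{sec:summand}); it has dimension $1$ and height $h$.
\begin{enumerate}
\item[(i)] If $f\ge2$ and $(p,f)\ne(2,2)$, the inclusion $F_0\to\hat J_0$ does not lift over $R_1$ to a homomorphism $G\to\hat J_{R_1}$ from any deformation $G$ of $F_0$ to $R_1$.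
\item[(ii)] For all $(p,f)$ the projection $\hat J_0\to F_0$ lifts over $R_1$ to a homomorphism $\hat J_{R_1}\to G$, where $G$ is a deformation of $F_0$ to $R_1$ whose classifying map is an isomorphism on tangent spaces.
\end{enumerate}
\end{theorem}

Part (i) of Theorem~\ref{thm:C} does not ask for universality: for the natural choice of $F_0$ the summand does not lift at all. Theorem~\ref{thm:A} allows every choice of $F_0$.

Section~\ref{sec:curve} describes the curve and its differentials, Section~\ref{sec:def} recalls the deformation theory and turns the existence of a pair $(G,i)$ as in Theorem~\ref{thm:A} into a system of linear equations, and Section~\ref{sec:residue} expresses the forms $B_\partial$ by residues. Section~\ref{sec:genus3} treats the genus $3$ curve by hand; the remaining sections give the general proofs.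

\section{The curve and its differentials}\label{sec:curve}

\subsection*{The smooth model}
Write $M_{r,j}=x^ay^b$ with $a=p-1-r\ge1$ and $b=p^{f-1}-p^j\ge0$. Give $x,y,z$ the weights $e,p,1$. Since
\[
pe-ae-pb=(r+1)e-p^f+p^{j+1}=re+p^{j+1}-1\ge1,
\]
equation \eqref{eq:family} homogenizes, in the weighted projective space $\mathbf P(e,p,1)_A$, to
\[
y^e=x^p-xz^{(p-1)e}+\sum_{(r,j)\in S}u_{r,j}\,x^ay^bz^{\,pe-ae-pb}.
\]
Let $\tilde C$ be the closed subscheme so defined. Where $z=0$ we have $y^e=x^p$ with $x,y\ne0$, so $\tilde C$ is covered by the charts $\{z\ne0\}$, which is the affine curve \eqref{eq:family}, and $\{xy\ne0\}$. Choose integers with $\alpha e+\beta p=1$ and put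
\[
\tau=x^\alpha y^\beta,\qquad s=x^py^{-e},\qquad t=z/\tau;\qquad\text{then}\qquad x=\tau^es^{\beta},\quad y=\tau^ps^{-\alpha}.
\]
Here $\tau$ has weight $1$, so the functions on $\{xy\ne0\}\subset\mathbf P(e,p,1)_A$ are $A[s^{\pm1},t]$. Dividing the equation by $\tau^{pe}$ and multiplying by $s^{\alpha e}$ we see that the second chart is $\operatorname{Spec}A[s^{\pm1},t]/(\Phi)$ with
\begin{equation}\label{eq:Phi}
\Phi=s-1-s^{\beta+\alpha e}t^{(p-1)e}+\sum_{(r,j)\in S}u_{r,j}\,s^{\beta a-\alpha b+\alpha e}\,t^{\,pe-ae-pb}.
\end{equation}
All exponents of $t$ are at least $1$, so $t=0$, $s=1$ defines a section $\infty$ of $\tilde C$ over $A$.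

\emph{Special fiber.} On $\{z\ne0\}$ the $x$-derivative of $y^e-x^p+x$ is $1$, and along $t=0$ we have $s=1$ and $\partial\Phi/\partial s=1$. So the special fiber $C_0$ is smooth, with the single point $\infty$ at $t=0$, where $t$ is a uniformizer. It is geometrically irreducible: $x^p-x-y^e$ would be reducible over $\bar k(y)$ only if $y^e=w^p-w$ with $w\in\bar k(y)$; then $w$ is a polynomial and $p$ divides the degree $e$ of $w^p-w$, which is false. As the polynomial is monic in $x$, it is irreducible in $\bar k[x,y]$.

\emph{Flatness.} Since $a\le p-1$, equation \eqref{eq:family} is monic in $x$, and the coordinate ring of $\{z\ne0\}$ is free over $A[y]$. In the other chart $\Phi$ is a nonzerodivisor modulo $\mathfrak m_A$, so the local criterion gives flatness at all points of the special fiber.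

Hence $\tilde C\to\operatorname{Spec}A$ is smooth at all points of the special fiber. The smooth locus is open, the map is proper and $A$ is local, so the map is smooth everywhere.

\subsection*{Differentials}
Let $U=C_0\setminus\{\infty\}$, the affine curve $y^e=x^p-x$. In $k$ we have $e=-1$, so $ey^{e-1}dy=-dx$ reads
\[
dx=y^{e-1}dy,
\]
and $dy$ generates $\Omega^1$ on $U$. Setting $z=1$ gives $\tau=t^{-1}$, whence $\operatorname{ord}_\infty x=-e$ and $\operatorname{ord}_\infty y=-p$. Since $p\nmid e$, $\operatorname{ord}_\infty dx=-e-1$, so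
\[
\operatorname{ord}_\infty dy=p(e-1)-e-1=(p-1)(e-1)-2 .
\]
As $dy$ has neither zeros nor poles on $U$, this number is $2g-2$, and $g=(p-1)(e-1)/2$. The monomials $x^my^n$ with $0\le m<p$, $n\ge0$ form a basis of $\mathcal O(U)$ and have distinct pole orders $em+pn$ at $\infty$. Hence $V=H^0(C_0,\Omega^1)$ has the basis
\[
\omega_{m,n}=x^{m-1}y^{n-1}dy,\qquad m,n\ge1,\quad em+pn<pe ;
\]
indeed $e(m-1)+p(n-1)\le 2g-2$ is the condition $em+pn\le pe-1$. In particular $m\le p-1$ and $n\le e-1$. Let $V_n$ be the span of the $\omega_{m,n}$ with $n$ fixed; it is $0$ if there are none. Then $V=\bigoplus_nV_n$. Put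
\[
L=e-p^{f-1}=p^f-p^{f-1}-1\ \ge 1 .
\]
Since $e/p=p^{f-1}-1/p$, the inequality $em+pn<pe$ for $m=1$ and $m=p-1$ gives
\begin{align}
V_n\ne0&\iff\omega_{1,n}\in V\iff1\le n\le L,\label{eq:nonzero}\\
\dim V_n\ge p-1&\iff\omega_{p-1,n}\in V\iff1\le n\le p^{f-1}-1,\label{eq:full}
\end{align}
and in the second case $\dim V_n=p-1$. Moreover
\begin{equation}\label{eq:dimone}
V_L=k\,\omega_{1,L},\qquad \dim V_{p^{f-1}}=p-2 .
\end{equation}
For the first, $\omega_{2,L}\in V$ would mean $2e+pe-p^f<pe$, i.e.\ $2e<e+1$, which is false. For the second, the condition is $em<pe-p^f=(p-1)e-1$, i.e.\ $m\le p-2$, since $e>1$.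

The decomposition $V=\bigoplus V_n$ is the decomposition under $y\mapsto\zeta y$, $\zeta\in\mu_e(\bar k)$: this automorphism of $C_0$ over $\bar k$ multiplies $\omega_{m,n}$ by $\zeta^n$. We call $n$ the weight.

\section{First-order deformations}\label{sec:def}

\subsection*{Grothendieck--Messing theory}
Let $X_0$ be a $p$-divisible group over $k$, with dual $X_0^\vee$ and cotangent space $\omega_{X_0}$. Let $M(X_0)$ be the value on $k$ of its contravariant Dieudonn\'e crystal. It is a $k$-vector space whose dimension is the height of $X_0$, and there is an exact sequence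
\[
0\to\omega_{X_0}\to M(X_0)\to\operatorname{Lie}(X_0^\vee)\to0 .
\]
A homomorphism $\phi:X_0\to Y_0$ induces $\phi^*:M(Y_0)\to M(X_0)$, which restricts to $\phi^*:\omega_{Y_0}\to\omega_{X_0}$ and induces $\bar\phi^*:\operatorname{Lie}(Y_0^\vee)\to\operatorname{Lie}(X_0^\vee)$.

Let $R=k\oplus\mathfrak n$ be a local artinian ring with $\mathfrak n^2=0$. The trivial divided powers on $\mathfrak n$ are nilpotent (also for $p=2$), and $k\to R$ identifies the value of the crystal on $R$ with $M(X_0)\otimes R$. By the theorem of Grothendieck and Messing \cite{Me,BBM}, deformations $X$ of $X_0$ to $R$ correspond to lifts of $\omega_{X_0}$ to a direct summand of $M(X_0)\otimes R$. Such lifts correspond to linear maps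
\[
\kappa_X:\omega_{X_0}\to\operatorname{Lie}(X_0^\vee)\otimes\mathfrak n :
\]
the lift is generated by the elements $v+\tilde\kappa_X(v)$, $v\in\omega_{X_0}$, where $\tilde\kappa_X(v)\in M(X_0)\otimes\mathfrak n$ lifts $\kappa_X(v)$. The trivial deformation has $\kappa_X=0$, and it is the only one. A homomorphism $\phi:X_0\to Y_0$ lifts to a homomorphism $X\to Y$ of given deformations if and only if $\phi^*$ maps the lift of $\omega_{Y_0}$ into the lift of $\omega_{X_0}$. Since
\[
\phi^*\big(v+\tilde\kappa_Y(v)\big)-\big(\phi^*v+\tilde\kappa_X(\phi^*v)\big)=\phi^*\tilde\kappa_Y(v)-\tilde\kappa_X(\phi^*v)\in M(X_0)\otimes\mathfrak n,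
\]
and the lift of $\omega_{X_0}$ meets $M(X_0)\otimes\mathfrak n$ in $\omega_{X_0}\otimes\mathfrak n$, the condition is
\begin{equation}\label{eq:GM}
\bar\phi^*\circ\kappa_Y=\kappa_X\circ\phi^*\quad\text{on }\omega_{Y_0}.
\end{equation}
All this is compatible with base change in $R$.

We use it for $R_1=k\oplus\mathfrak n$, where $\mathfrak n=\mathfrak m_A/(p,\mathfrak m_A^2)$ has as basis the classes of the $u_{r,j}$. Let $T=\operatorname{Hom}_k(\mathfrak n,k)$ and let $(\partial_{r,j})_{(r,j)\in S}$ be the dual basis of $T$; so $\dim T=h-1$. An element $\partial\in T$ is the same as a local homomorphism $A\to R_1\to k[\varepsilon]$. For a deformation $X$ over $R_1$, contraction of $\kappa_X$ with $\partial$ gives $\kappa_{X,\partial}:\omega_{X_0}\to\operatorname{Lie}(X_0^\vee)$. It is linear in $\partial$ and is the $\kappa$ of the base change of $X$ along $\partial$.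

A formal group over an artinian local ring with residue field $k$ whose reduction has finite height is a $p$-divisible group, and its deformations as a formal group and as a $p$-divisible group agree \cite{Me}.

\subsection*{Jacobians}
For $X=J_{R_1}[p^\infty]$ the value of the crystal on $R_1$ is $H^1_{dR}(J_{R_1}/R_1)$ with its Hodge filtration \cite[\S\S2.5, 3.3]{BBM}, and by the Abel--Jacobi map based at $\infty$ this is $H^1_{dR}(\tilde C_{R_1}/R_1)$ with its Hodge filtration. Thus
\[
\omega_{X_0}=V,\qquad \operatorname{Lie}(X_0^\vee)=H^1(C_0,\mathcal O)=V^* ,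
\]
the last by Serre duality. Write $\kappa_\partial:V\to V^*$ for $\kappa_{X,\partial}$, and
\[
B_\partial(v,w)=\langle\kappa_\partial(v),w\rangle\quad(v,w\in V),\qquad B_{r,j}=B_{\partial_{r,j}} .
\]
The family in the direction $\partial_{r,j}$ is the restriction to the first-order neighborhood of $u=0$ of the family $y^e=x^p-x+uM_{r,j}$, which is smooth over an open neighborhood of $u=0$ in $\operatorname{Spec}k[u]$. Over this smooth base the crystalline identification is parallel transport for the Gauss--Manin connection \cite[Ch.~V]{Be}. Its associated graded map is, up to a universal sign, cup product with the Kodaira--Spencer class in $H^1(C_0,T_{C_0})$ \cite[\S1.4]{Ka}. So $\kappa_{\partial_{r,j}}$ is this cup product, up to a universal sign.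

\subsection*{What Theorem \ref{thm:A} has to exclude}
The following lemma is the bridge from formal groups to linear algebra. Its point is that universality identifies $T$ with the whole space $\operatorname{Lie}(F^\vee)$, where $F$ is the reduction of $G$, so that each coordinate on that space yields a vector in $V$.

\begin{lemma}\label{lem:system}
Suppose that there is a pair $(G,i)$ with the properties listed in Theorem~\ref{thm:A}. Then there are a nonzero linear form $\lambda$ on $V$ and vectors $w_\sigma\in V$ $(\sigma\in S)$ such that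
\begin{equation}\label{eq:system}
B_{\sigma'}(v,w_\sigma)=\delta_{\sigma\sigma'}\,\lambda(v)\qquad\text{for all }v\in V,\ \sigma,\sigma'\in S .
\end{equation}
For any solution of \eqref{eq:system} with $\lambda\ne0$ the vectors $w_\sigma$ are linearly independent.
\end{lemma}

\begin{proof}
Let $F$ be the reduction of $G$. Over $R_1$ the formal group $G$ is $p$-divisible, and the maps $G[p^n]\to\hat J[p^n]\subset J[p^n]$ give a homomorphism $G_{R_1}\to J_{R_1}[p^\infty]$. Let $\lambda=i^*:V\to\omega_F\cong k$. It is nonzero because $i$ is injective on tangent spaces modulo $\mathfrak m_A$. Let $Q=\operatorname{Lie}(F^\vee)$, so $\dim Q=h-1$, and let $\eta_\partial\in Q$ be the image of $1$ under $\kappa_{G,\partial}:k\cong\omega_F\to Q$. By \eqref{eq:GM},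
\[
\bar i^*\kappa_\partial(v)=\lambda(v)\,\eta_\partial\qquad(v\in V,\ \partial\in T).
\]
Since the classifying map of $G$ is an isomorphism, only $\partial=0$ gives the trivial deformation over $k[\varepsilon]$. So $\eta_\partial=0$ only for $\partial=0$, and the linear map $T\to Q$, $\partial\mapsto\eta_\partial$, is injective, hence bijective as $\dim T=\dim Q$. Let $(q_\sigma)_{\sigma\in S}$ be the basis of $Q^*$ dual to the basis $(\eta_{\partial_\sigma})_{\sigma\in S}$ of $Q$, and put $w_\sigma=q_\sigma\circ\bar i^*\in(V^*)^*=V$. Applying $q_\sigma$ to the last display with $\partial=\partial_{\sigma'}$ gives \eqref{eq:system}.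

For the last statement, let $\sum c_\sigma w_\sigma=0$ and apply $B_{\sigma'}(v,\cdot)$ with $\lambda(v)=1$ to get $c_{\sigma'}=0$.
\end{proof}

\section{The Kodaira--Spencer form as a residue}\label{sec:residue}

\begin{lemma}\label{lem:residue}
There is a universal sign such that for $(r,j)\in S$ and $P\,dy,\ Q\,dy\in V$
\[
B_{r,j}(P\,dy,Q\,dy)=\pm\operatorname{Res}_\infty\big(M_{r,j}\,PQ\,y^{1-e}\,dy\big).
\]
In particular $B_{r,j}$ is symmetric.
\end{lemma}

\begin{proof}
Write $M=M_{r,j}=x^ay^b$ and consider the curve $y^e=x^p-x+\varepsilon M$ over $k[\varepsilon]$. We trivialize it over the affine open sets $U=\{z\ne0\}$ and $U'=\{xy\ne0\}\ni\infty$ of $C_0$ and compare. On $U$, $y\ne0$ implies $x\ne0$, so $U\cap U'=\operatorname{Spec}\mathcal O(U)[1/y]$. Let $\mathcal O_\varepsilon$ be the structure sheaf of the deformed curve.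

\emph{Over $U$.} Move $x$: let $\varphi:\mathcal O(U)[\varepsilon]\to\mathcal O_\varepsilon(U)$ send $y\mapsto y$, $x\mapsto x-\varepsilon M$. It is well defined, since in characteristic $p$
\[
(x-\varepsilon M)^p-(x-\varepsilon M)=x^p-x+\varepsilon M=y^e .
\]

\emph{Over $U'$.} Near $\infty$ the function $M$ has a pole, so we move $y$ instead. Let $\delta=M/y^e$ and let $\varphi'$ send $x\mapsto x$, $y\mapsto y(1+\varepsilon\delta)$. Over $U\cap U'$ it is well defined, since $e=-1$ in $k$ gives
\[
y^e(1+e\varepsilon\delta)=y^e-\varepsilon M=x^p-x .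
\]
In terms of $s=x^py^{-e}$ and $t=x^{-\alpha}y^{-\beta}$ it is $s\mapsto s(1+\varepsilon\delta)$, $t\mapsto t(1-\beta\varepsilon\delta)$, and $\delta=s^{\beta a-\alpha b+\alpha e}t^{\,pe-ae-pb}$ is regular on $U'$. The ring $\mathcal O_\varepsilon(U')$ is flat over $k[\varepsilon]$ and $\mathcal O(U')$ is a domain, so $t$ is a nonzerodivisor in $\mathcal O_\varepsilon(U')$. Therefore the relation $\Phi=0$ on $C_0$, which is respected after inverting $t$, is respected in $\mathcal O_\varepsilon(U')$. So $\varphi'$ maps $\mathcal O(U')[\varepsilon]$ to $\mathcal O_\varepsilon(U')$.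

Both maps are the identity modulo $\varepsilon$, hence isomorphisms. On the overlap $\varphi'=\varphi\circ(1+\varepsilon\theta)$ with the derivation $\theta$ given by
\[
\theta(y)=y\delta=M/y^{e-1},\qquad\theta(x)=M,
\]
in accordance with $dx=y^{e-1}dy$. So the Kodaira--Spencer class is $\pm[\theta]$. Cup product of $[\theta]$ with $P\,dy$ is the class in $H^1(C_0,\mathcal O)$ of the function $P\,\theta(y)=PMy^{1-e}$ on $U\cap U'$. Its Serre pairing with $Q\,dy$ is, up to a universal sign, the residue at $\infty$, the only point outside $U$, of $PMy^{1-e}\,Q\,dy$.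
\end{proof}

\section{The genus three curve}\label{sec:genus3}

Let $(p,f)=(2,3)$. Then $e=7$, $h=3$, $g=3$, $L=3$, and the family is
\[
y^7=x^2-x+u_1xy^3+u_2xy^2 .
\]
The space $V$ has the basis $v_n=\omega_{1,n}=y^{n-1}dy$, $n=1,2,3$. Write $B_j=B_{0,j}$ for $j=0,1$; the monomials are $M_{0,0}=xy^3$ and $M_{0,1}=xy^2$. By Lemma~\ref{lem:residue},
\[
B_0(v_n,v_{n'})=\operatorname{Res}_\infty\Big(x\,y^{\,n+n'-4}\,\frac{dy}y\Big),\qquad
B_1(v_n,v_{n'})=\operatorname{Res}_\infty\Big(x\,y^{\,n+n'-5}\,\frac{dy}y\Big).
\]
The automorphism $y\mapsto\zeta y$ with $\zeta\in\mu_7(\bar k)$ fixes $\infty$ and multiplies the form by $\zeta^{n+n'-4}$, respectively $\zeta^{n+n'-5}$. So the residue vanishes unless the exponent of $y$ is divisible by $7$. As it lies between $-3$ and $2$, it must be $0$. Then, since $dx=y^6dy$,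
\[
x\,\frac{dy}y=x\,\frac{dx}{y^7}=\frac{x\,dx}{x^2-x}=\frac{dx}{x-1} .
\]
This form has residue $-1$ at $\infty\in\mathbf P^1_x$, hence residue $-7=1$ in $\mathbf F_2$ at the point $\infty\in C_0$, which has ramification index $7$ over $\mathbf P^1_x$. So $B_0$ pairs $v_n$ with $v_{4-n}$ and $B_1$ pairs $v_n$ with $v_{5-n}$:
\[
B_0=\begin{pmatrix}0&0&1\\0&1&0\\1&0&0\end{pmatrix},\qquad
B_1=\begin{pmatrix}0&0&0\\0&0&1\\0&1&0\end{pmatrix},
\]
which is \eqref{eq:matrix}. We can now prove Theorem~\ref{thm:A} in this case. Regard a bilinear form $B$ as the map $w\mapsto B(\cdot,w)$ from $V$ to $V^*$. A pair $(G,i)$ would give, by Lemma~\ref{lem:system}, $\lambda\ne0$ and $w_0,w_1\in V$ with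
\[
B_0w_0=\lambda,\quad B_1w_0=0,\qquad B_0w_1=0,\quad B_1w_1=\lambda .
\]
But $B_0$ is nondegenerate, so $B_0w_1=0$ gives $w_1=0$ and then $\lambda=B_1w_1=0$, a contradiction.

The argument shows the mechanism: a subgroup $G$ that deforms independently in two directions requires a vector $w_1$ that is killed by one form but not by the other, and the first form has no room for it. For $p\ge3$ and $f\ge2$ the forms are all degenerate (Section~\ref{sec:A}), and one has to find the place where there is no room. For this we need all of them.

\section{Evaluation of the forms}\label{sec:forms}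

\begin{proposition}\label{prop:forms}
For $(r,j)\in S$ and basis elements $\omega_{m,n},\omega_{m',n'}$ of $V$,
\[
B_{r,j}(\omega_{m,n},\omega_{m',n'})=
\begin{cases}\pm1&\text{if }n+n'=L+p^j\text{ and }m+m'\in\{r+2,\ r+p+1\},\\0&\text{otherwise,}\end{cases}
\]
with a sign $\pm$ that does not depend on any of the indices.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:residue} the value is $\pm$ the residue at $\infty$ of
\[
x^c\,y^d\,\frac{dy}y,\qquad c=p-1-r+m+m'-2,\quad d=b+n+n'-e,\quad b=p^{f-1}-p^j .
\]
For $\zeta\in\mu_e(\bar k)$ the automorphism $y\mapsto\zeta y$ fixes $\infty$ and multiplies the form by $\zeta^d$, so the residue vanishes unless $e\mid d$. Since $0\le b<e$ and $2\le n+n'\le2e-2$, we have $-e<d<2e$, so $d\in\{0,e\}$. As $dy/y=dx/y^e=dx/(x^p-x)$, the form becomes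
\[
\frac{x^c\,dx}{x^p-x}\quad(d=0),\qquad\text{or}\qquad x^c\,dx\quad(d=e).
\]
The map $x:C_0\to\mathbf P^1$ has degree $e$ and is totally ramified at $\infty$, where $x$ has a pole of order $e$. As $p\nmid e$, over $\bar k$ there is a local parameter $t'$ at $\infty$ in the completed local ring with $x=t'^{-e}$, and $x^l\,dx=-e\,t'^{-e(l+1)-1}dt'$. So $x^l\,dx$ has residue $-e=1$ if $l=-1$ and $0$ otherwise. Here $c\ge p-1-r\ge1$, so for $d=e$ the residue is $0$. For $d=0$,
\[
\frac{x^c}{x^p-x}=\sum_{l\ge0}x^{\,c-p-l(p-1)} ,
\]
so the residue is $1$ if $c\in\{p-1,2(p-1),3(p-1),\dots\}$ and $0$ otherwise. Now $m,m'\le p-1$ gives $c\le3(p-1)-2$. So only $c=p-1$ and $c=2(p-1)$ can occur, that is, $m+m'=r+2$ and $m+m'=r+p+1$. Finally $d=0$ means $n+n'=e-b=L+p^j$.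
\end{proof}

We use the proposition mostly when one of the two vectors is some $\omega_{1,n}$. Then the value $r+p+1$ is impossible, because $1+m'\le p$. Thus:
\begin{equation}\label{eq:one}
B_{r,j}(\omega_{1,n},\omega_{m',n'})=\pm1\ \text{ if }\ n+n'=L+p^j\ \text{ and }\ m'=r+1,\quad\text{and } =0\text{ otherwise.}
\end{equation}

\section{The summand of height $h$ and its quotient lifting}\label{sec:summand}

\subsection*{Cutting out $F_0$}
Let $q=p^f$. Over $\mathbf F_q$ the group $\mu_e(\mathbf F_q)$ acts on $C_0$ by $y\mapsto\zeta y$, fixing $\infty$. Let $[\zeta]$ be the induced (Albanese) automorphism of $J_0$. The Abel--Jacobi map based at $\infty$ commutes with these automorphisms, so $[\zeta]^*$ acts on $M(J_0[p^\infty])=H^1_{dR}(C_0)$ as pullback by $\zeta$, and $V_n$ belongs to the character $\zeta\mapsto\zeta^n$. We want a summand defined over $\mathbf F_p$, so we use a set of characters stable under $n\mapsto pn$. Let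
\[
O=\{-p^l\bmod e:\ 0\le l<f\},\qquad
\epsilon_O=\frac1e\sum_{\zeta}\Big(\sum_{n\in O}\hat\zeta^{\,-n}\Big)[\zeta],
\]
where $\hat\zeta\in W(\mathbf F_q)$, the ring of Witt vectors, is the Teichm\"uller lift. This is the sum of the idempotents of the characters in $O$. Since $pO=O$, the coefficients are invariant under Frobenius, so they lie in $\mathbf Z_p$, and they do not change when $\zeta$ is replaced by $\zeta^p$. Hence $\epsilon_O$ is an idempotent endomorphism, defined over $\mathbf F_p$, of $J_0[p^\infty]$ and of $\hat J_0$. On $M(J_0[p^\infty])\otimes\mathbf F_q$ it is the projector onto the characters in $O$. Put $F_0=\epsilon_O\hat J_0$.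

\emph{The $O$-part of $V$.} It is the sum of the $V_n$ with $n=e-p^l$, $0\le l<f$. By \eqref{eq:nonzero} such a $V_n$ is nonzero only for $l=f-1$, and by \eqref{eq:dimone} it is then the line $V_L$ spanned by
\[
\omega_0=\omega_{1,L} .
\]

\emph{The $O$-part of $V^*$.} The Serre pairing is $\mu_e$-invariant, so this is the dual of the part of $V$ with characters in $-O$. It is $W^*$ with
\[
W=\bigoplus_{l=0}^{f-1}V_{p^l} .
\]
By \eqref{eq:full} and \eqref{eq:dimone}, $\dim V_{p^l}=p-1$ for $l<f-1$ and $\dim V_{p^{f-1}}=p-2$. So
\begin{equation}\label{eq:Wbasis}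
W\text{ has the basis }\omega_{r+1,p^j},\ (r,j)\in S,\qquad \dim W=(p-1)(f-1)+(p-2)=h-1 .
\end{equation}
We regard $W^*$ as the subspace of $V^*$ of forms vanishing on all $V_n$ not contained in $W$.

\emph{$J_0[p^\infty]$ is connected.} The $p$-rank of $J_0$ is the stable rank on $V$ of the Cartier operator $\mathcal C$, by a theorem of Serre; we show that $\mathcal C$ is nilpotent. Recall that $\mathcal C$ is additive, $\mathcal C(w^p\omega)=w\,\mathcal C(\omega)$, and $\mathcal C(y^{n-1}dy)$ is $y^{n/p-1}dy$ if $p\mid n$ and $0$ otherwise. Using $x=x^p-y^e$,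
\[
\mathcal C(\omega_{m,n})=\sum_{l=0}^{m-1}(-1)^l\binom{m-1}l\,x^{m-1-l}\,\mathcal C\big(y^{el+n-1}dy\big),
\]
a combination of the $\omega_{m-l,\,(el+n)/p}$ with $p\mid el+n$. For $l\ge1$ the first index drops; for $l=0$ it stays and the second becomes $n/p<n$. So $\mathcal C$ strictly lowers the lexicographic order of the indices and is nilpotent on the finite-dimensional space $V$.

Hence $\hat J_0=J_0[p^\infty]$, and likewise $\hat J=J[p^\infty]$ over artinian quotients of $A$. So $F_0$ is a $p$-divisible formal group with $M(F_0)=\epsilon_OM(J_0[p^\infty])$, $\omega_{F_0}=k\omega_0$ and $\operatorname{Lie}(F_0^\vee)=W^*$: it has dimension $1$ and height $1+\dim W=h$. For the projection $\rho:\hat J_0\to F_0$, the maps $\rho^*$ and $\bar\rho^*$ are the inclusions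
\[
\rho^*:k\omega_0\to V,\qquad\bar\rho^*:W^*\to V^*
\]
of the $O$-parts. For the inclusion $i:F_0\to\hat J_0$, the maps are the projections onto the $O$-parts: $i^*$ is $v\mapsto\lambda_0(v)\,\omega_0$, where the linear form $\lambda_0:V\to k$ is the coefficient of $\omega_0$, and $\bar i^*:V^*\to W^*$ is restriction to $W$.

\subsection*{The row of $\omega_0$}
By \eqref{eq:one} with $n=L$, $B_{r,j}(\omega_0,\omega_{m',n'})$ is $\pm1$ if $n'=p^j$ and $m'=r+1$, and $0$ otherwise. In other words,
\begin{equation}\label{eq:row}
\kappa_{\partial_{r,j}}(\omega_0)=\pm\,(\omega_{r+1,p^j})^*\in W^*\subset V^*,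
\end{equation}
where $^*$ denotes the dual basis. By \eqref{eq:Wbasis} these elements, for $(r,j)\in S$, form a basis of $W^*$. So the $h-1$ monomials of the family match the $h-1$ basis vectors of $W$ one by one, and the pair omitted from $S$ matches the missing vector $\omega_{p-1,p^{f-1}}$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Dimension and height of $F_0$ have been determined above.

(ii) By \eqref{eq:row}, $\kappa_\partial(\omega_0)\in W^*=\operatorname{Lie}(F_0^\vee)$ for every $\partial\in T$. So there is a deformation $G$ of $F_0$ to $R_1$ with $\kappa_{G,\partial}(\omega_0)=\kappa_\partial(\omega_0)$. Then $\bar\rho^*\kappa_{G,\partial}(\omega_0)=\kappa_\partial(\rho^*\omega_0)$, and $\rho$ lifts to $\hat J_{R_1}\to G$ by \eqref{eq:GM}. Again by \eqref{eq:row}, $\partial\mapsto\kappa_{G,\partial}$ is injective, so the base change of $G$ along $\partial\ne0$ is not trivial. Hence the classifying map $\mathbf Z_p[[t_1,\dots,t_{h-1}]]\to R_1$ induces an injective linear map from $T$ to the space of local homomorphisms $\mathbf Z_p[[t_1,\dots,t_{h-1}]]\to k[\varepsilon]$.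 Both have dimension $h-1$, so it is an isomorphism.

(i) Suppose that $i$ lifts over $R_1$ to $G\to\hat J_{R_1}$. By \eqref{eq:GM}, $\kappa_\partial(v)|_W=\lambda_0(v)\,\kappa_{G,\partial}(\omega_0)$ for all $v\in V$, so
\[
B_\partial(v,w)=0\qquad\text{for all }v\in\ker\lambda_0,\ w\in W,\ \partial\in T .
\]
Take $\partial=\partial_{0,0}$, $w=\omega_{1,p}$, $v=\omega_{1,n}$ with $n=L+1-p$. Here $(0,0)\in S$ because $f\ge2$. We have $w\in W$, because $V_p$ is one of the summands of $W$ (as $f\ge2$) and is nonzero: it has dimension $p-1$ if $f>2$, and dimension $p-2\ge1$ if $f=2$, since then $p\ge3$. Next, $1\le n<L$: the upper bound is clear, and $n=p^{f-1}(p-1)-p$ is at least $p(p-2)\ge3$ if $p\ge3$, and equal to $2^{f-1}-2\ge2$ if $p=2$, $f\ge3$. So $v\in V$ by \eqref{eq:nonzero}, and $v\in\ker\lambda_0$ because $n\ne L$. But $n+p=L+p^0$, so $B_{0,0}(v,w)=\pm1$ by \eqref{eq:one}, a contradiction.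
\end{proof}

For $(p,f)=(2,3)$ the vectors used in (i) are $v=w=y\,dy$: this is the central entry of \eqref{eq:matrix}. For $(p,f)=(2,2)$ the vector $\omega_{1,p}$ would lie in $V_2=V_{p^{f-1}}=0$, and for $f=1$ we have $W=V_1$, so the weight $p$ is not available.

\section{No universal subgroup}\label{sec:A}

We now prove Theorem~\ref{thm:A}. Let $f\ge2$, $(p,f)\ne(2,2)$, and suppose that there is a pair $(G,i)$. By Lemma~\ref{lem:system} we have a solution of \eqref{eq:system} with $\lambda\ne0$, and we know nothing else about $\lambda$. In each case we derive a contradiction.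

\subsection*{The case $p=2$}
Here $f\ge3$, $L=2^{f-1}-1$, and $V$ has the basis $\omega_{1,n}$, $1\le n\le L$. By \eqref{eq:one}, $B_{0,0}$ pairs $\omega_{1,n}$ exactly with $\omega_{1,L+1-n}$, so it is nondegenerate. Since $f\ge3$ we have $(0,0),(0,1)\in S$, and \eqref{eq:system} gives $B_{0,0}(v,w_{0,1})=0$ for all $v$. So $w_{0,1}=0$, contradicting $B_{0,1}(v,w_{0,1})=\lambda(v)$ with $\lambda\ne0$.

\subsection*{The case $p\ge3$}
Now every $B_\partial$ is degenerate. Indeed, $\dim V_1=p-1\ge2$ by \eqref{eq:full}, and $B_{r,j}$ pairs $V_1$ only with $V_{L+p^j-1}$, which is nonzero only for $j=0$ and then equals the line $V_L$. So each $B_\partial$ kills a nonzero vector of $V_1$. We therefore first make the solution homogeneous, then show that the weight of $\lambda$ is large, and finally use a single well-placed nonvanishing entry.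

\emph{Step 1: weights.} Recall that $B_{r,j}(V_n,V_{n'})=0$ unless $n+n'=L+p^j$. Choose $n_0$ with $\lambda|_{V_{n_0}}\ne0$. Replace $\lambda$ by its restriction to $V_{n_0}$, extended by $0$ on the other $V_n$, and each $w_{r,j}$ by its component in $V_{L+p^j-n_0}$. We claim that \eqref{eq:system} still holds. Let $v\in V_n$, $\sigma=(r,j)$, $\sigma'=(r',j')$. The new left side $B_{\sigma'}(v,w_\sigma)$ is $0$ unless $n+(L+p^j-n_0)=L+p^{j'}$. In that case the component kept is the only component of the old $w_\sigma$ that pairs with $v$ under $B_{\sigma'}$, so the new left side equals the old one, $\delta_{\sigma\sigma'}\lambda(v)$ with the old $\lambda$. If $\sigma'=\sigma$, the condition says $n=n_0$, and the new left side is the old $\lambda(v)$ for $n=n_0$ and $0$ for $n\ne n_0$, as required. If $\sigma'\ne\sigma$, the new left side is $0$ in either case, as required. So we may assume that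
\[
\lambda\ne0\text{ is supported on }V_{n_0},\qquad w_{r,j}\in V_{L+p^j-n_0}.
\]
By Lemma~\ref{lem:system} the $w_{r,j}$ are linearly independent.

\emph{Step 2: $n_0$ is large.} Since $f\ge2$, all $(r,0)$ with $0\le r\le p-2$ belong to $S$. So $V_{L+1-n_0}$ contains the $p-1$ linearly independent vectors $w_{r,0}$, and \eqref{eq:full} gives $L+1-n_0\le p^{f-1}-1$. Hence
\[
n_0\ge L+2-p^{f-1}=(p-2)p^{f-1}+1\ge p+1 .
\]

\emph{Step 3: contradiction.} Since $f\ge2$ and $p\ge3$, we have $(0,1)\in S$. Let $w=w_{0,1}$; it is nonzero and lies in $V_K$ with $K=L+p-n_0$. By \eqref{eq:system}, $w$ must be killed by all $B_{r,0}$. Put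
\[
n_1=n_0-p+1,\qquad\text{so that}\qquad n_1+K=L+1=L+p^0 .
\]
By Step 2, $n_1\ge2$, and $n_1<n_0\le L$ because $V_{n_0}\ne0$. So $\omega_{1,n_1}\in V$ by \eqref{eq:nonzero}. Write $w=\sum_mc_m\omega_{m,K}$, choose $m$ with $c_m\ne0$, and put $r=m-1\in\{0,\dots,p-2\}$. Then $(r,0)\in S$, and by \eqref{eq:one}
\[
B_{r,0}(\omega_{1,n_1},w)=\pm c_m\ne0 ,
\]
whereas \eqref{eq:system} requires the value $0$, because $(r,0)\ne(0,1)$. This contradiction completes the proof of Theorem~\ref{thm:A}. \qed

\medskip
In both cases the contradiction comes from the pair $(0,1)\in S$ together with the pairs $(r,0)$. If $f=1$ or $(p,f)=(2,2)$, then $(0,1)\notin S$.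

\section{The cases in which the conjecture holds}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $f=1$ or $(p,f)=(2,2)$, and let $F_0$ be the summand of Section~\ref{sec:summand}.

\emph{Existence of $G$.} Let $f=1$. All monomials $M_{r,0}=x^{p-1-r}$ are free of $y$, so $\mu_{p-1}(\mathbf Z_p)$ acts on $\tilde C$ over $A$ by $y\mapsto\zeta y$, fixing $\infty$, and hence acts on $\hat J$. The ring $\mathbf Z_p$ acts on $\hat J$ as well: the components of $[p](X)$ lie in $(p,X)\cdot(X)$, so those of $[p^n](X)$ lie in $(p,X)^n\cdot(X)$ and tend to $0$. Here $e=p-1$ is a unit of $\mathbf Z_p$, and $\epsilon_O$ lifts to the idempotent of $\hat J$ given by the same formula. Its image $G$ is a direct summand of $\hat J$. It is formally smooth as a retract of $\hat J$, and it reduces to $F_0$; so it has dimension $1$. For $(p,f)=(2,2)$ the genus is $1$; put $G=\hat J$, which reduces to $\hat J_0=F_0$.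

\emph{Universality.} In both cases the projection $\rho:\hat J_0\to F_0$ lifts to a projection $\hat J\to G$ over $A$. By \eqref{eq:GM},
\[
\kappa_\partial(\omega_0)=\bar\rho^*\kappa_{G,\partial}(\omega_0)\qquad(\partial\in T),
\]
where $\bar\rho^*$ is the inclusion $W^*\subset V^*$. By \eqref{eq:row}, $\partial\mapsto\kappa_{G,\partial}$ is injective. As in the proof of Theorem~\ref{thm:C}(ii), it follows that the classifying map $\mathbf Z_p[[t_1,\dots,t_{h-1}]]\to A$ is an isomorphism on tangent spaces, hence on the spaces $\mathfrak m/(p,\mathfrak m^2)$. As both rings are complete, the map is surjective. Both are domains of dimension $h$, so a surjection between them is an isomorphism.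

\emph{Uniqueness of $F_0$.} If $g=1$, in particular if $(p,f)=(2,2)$, this is clear. Let $f=1$. Since $\mu_{p-1}\subset\mathbf F_p$, the characters of $\mu_{p-1}$ give a decomposition $\hat J_0=\bigoplus_{n=1}^{p-2}Y_n$, where $Y_n$ belongs to $\zeta\mapsto\zeta^n$; the trivial character occurs neither in $V$ nor in $V^*$, because $V_n\neq 0$ only for $1\le n\le e-1$. For $1\le n\le p-2$ the condition $(p-1)m+pn<p(p-1)$ reads $m<p-n-\frac n{p-1}$, i.e.\ $m\le p-1-n$. So $Y_n$ has dimension $\dim V_n=p-1-n$ and height
\[
\dim V_n+\dim V_{e-n}=(p-1-n)+n=p-1=h .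
\]
Moreover $Y_{p-2}=F_0$, since $O=\{-1\}$.

Let $F$ be a $1$-dimensional summand of $\hat J_0$ of height $h$, and let $\phi:F\to Y_n$ be its component. Suppose $\phi\ne0$. The kernel of $\phi$ is a closed formal subscheme of $F=\operatorname{Spf}k[[X]]$ defined by a nonzero ideal, that is, by some $(X^N)$; so it is finite. Then $F/\ker\phi$ is a $p$-divisible group, isogenous to $F$, hence of dimension $1$ and height $h$, and it is a subgroup of $Y_n$. Since $Y_n$ also has height $h$, the $p^l$-torsion subgroups of both have the same order $p^{lh}$ for every $l$. So $F/\ker\phi=Y_n$, $\dim Y_n=1$, and $n=p-2$. Thus all components of $F$ with $n\ne p-2$ vanish, so $F\subset Y_{p-2}=F_0$. Both are $p$-divisible of height $h$, and $F=F_0$ by comparing $p^l$-torsion again.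

So the Conjecture holds if $f=1$ or $(p,f)=(2,2)$, and by Theorem~\ref{thm:A} it fails in all other cases.
\end{proof}

\begin{thebibliography}{9}
\bibitem{T} \emph{Toward Higher Chromatic Analogs of Elliptic Cohomology}, \texttt{https://people.math.rochester.edu/faculty/doug/mypapers/mfotalk.pdf}.
\bibitem{Be} Berthelot, LNM 407.
\bibitem{BBM} Berthelot--Breen--Messing, LNM 930.
\bibitem{Ka} Katz, Invent.\ Math.\ 18 (1972).
\bibitem{Me} Messing, LNM 264.
\end{thebibliography}
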